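# Products of transitive modal logics at the second level of the analytical hierarchy

## 1. The guess $\Pi^1_1$, tested on small cases

How hard is it to tell whether a bimodal formula is valid in $\mathbf{K4}\times\mathbf{GL}$, or in $\mathbf{Grz}\times\mathbf{Grz}$? Both logics are known to be undecidable. For products of "transitive" logics, $\Pi^1_1$-completeness results had so far been obtained only when one component is a "linear discrete" logic, for example $\log(\omega,<)$; the exact complexity for pairs like the two above was posed as a problem in "Products of 'Transitive' Modal Logics". So the answer one would first guess is: *validity is $\Pi^1_1$-complete*. We fix the definitions, try the guess on easy cases, and then see that it is wrong. The answer is $\Pi^1_2$.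

**Definition 1.1 (product frames and product logics).** For Kripke frames $\mathfrak F_1=(W_1,R_1)$ and $\mathfrak F_2=(W_2,R_2)$ the product frame is $\mathfrak F_1\times\mathfrak F_2=(W_1\times W_2,R_h,R_v)$, where $(u,v)R_h(u',v')$ iff $uR_1u'$ and $v=v'$, and $(u,v)R_v(u',v')$ iff $u=u'$ and $vR_2v'$. Bimodal formulas have boxes $\Box_h,\Box_v$ interpreted by $R_h,R_v$, and $\Diamond_i=\neg\Box_i\neg$. For Kripke complete unimodal logics $L_1,L_2$, the product $L_1\times L_2$ is the bimodal logic of all $\mathfrak F_1\times\mathfrak F_2$ with $\mathfrak F_1\models L_1$ and $\mathfrak F_2\models L_2$. We write $\mathrm{Fr}(L)$ for the class of frames validating $L$. A formula is *satisfiable in $L_1\times L_2$* if it is true at some point of a model on such a product frame; so $\varphi\in L_1\times L_2$ iff $\neg\varphi$ is not satisfiable in $L_1\times L_2$.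

We draw the first coordinate horizontally. The *column* $x$ is $\{x\}\times W_2$ and the *row* $v$ is $W_1\times\{v\}$; $\Box_h$ moves along a row, $\Box_v$ along a column. For example, if both factors are $(\{0,1\},>)$, then $(1,1)$ sees $(0,1)$ horizontally and $(1,0)$ vertically, each of these sees $(0,0)$ in the other direction, and there is nothing else. Note that valuations are arbitrary: a letter is any subset of $W_1\times W_2$.

**Definition 1.2 (the component logics).** A relation is *c.w.f.* (conversely well-founded) if there is no infinite chain $y_0Ry_1Ry_2\cdots$. Repetitions count, so a c.w.f. relation is irreflexive. $\mathbf{K4}$ is the logic of all transitive frames; $\mathbf{GL}$ is the logic of all transitive c.w.f. frames; $\mathbf{Grz}$ is the logic of all reflexive, transitive, antisymmetric frames with no infinite strictly ascending chains.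

For instance $(\omega+1,>)$ is a frame for $\mathbf{GL}$: from $\omega$ one steps to some $n$ and then at most $n$ times more. The frame $(\omega,<)$ is transitive but not c.w.f. And $(\omega+1,\ge)$ is a $\mathbf{Grz}$-frame.

Satisfiability in $L_1\times L_2$ is about *all* frames validating $L_1$ and $L_2$, so we must know that no unexpected ones appear.

**Fact 1.3.** (1) $\mathfrak F\models\mathbf{K4}$ iff $\mathfrak F$ is transitive. (2) $\mathfrak F\models\mathbf{GL}$ iff $\mathfrak F$ is transitive and c.w.f. (3) $\mathfrak F\models\mathbf{Grz}$ iff $\mathfrak F$ is a partial order without infinite strictly ascending chains.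

*Proof.* "If" is the definition of the logics. For "only if": $\Box p\to\Box\Box p$ is in all three logics and defines transitivity; $\Box p\to p$ is in $\mathbf{Grz}$ and defines reflexivity.

(2) The formula $\Box(\Box p\to p)\to\Box p$ is in $\mathbf{GL}$: let $\Box p$ fail at $x$ in a transitive c.w.f. frame. Choose a successor $y$ of $x$ with $\neg p$ that has no successor with $\neg p$; if there were no such $y$, we could build an infinite chain. Then $\Box p\wedge\neg p$ holds at $y$, so $\Box(\Box p\to p)$ fails at $x$. Conversely, if a frame has an infinite chain $y_0Ry_1R\cdots$, let $p$ be false exactly at the $y_i$. At each $y_i$ the formula $\Box p$ fails, so $\Box p\to p$ holds everywhere, while $\Box p$ fails at $y_0$. So the frame does not validate the formula.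

(3) The formula $g=\Box(\Box(p\to\Box p)\to p)\to p$ is in $\mathbf{Grz}$: in a partial order without infinite strictly ascending chains let $p$ fail at $x$, and take a maximal $y\ge x$ with $\neg p$. Every $z>y$ has $p$, and so do all points above $z$, since these are also $>y$ by antisymmetry. So $p\to\Box p$ holds at all $z\ge y$ (at $y$ itself because $p$ is false). Thus $\Box(p\to\Box p)\wedge\neg p$ holds at $y\ge x$, and the antecedent of $g$ fails at $x$.

Conversely let a reflexive transitive frame validate $g$. If $xRyRx$ with $x\ne y$, let $p$ be false exactly at $x$. At $x$, the successor $y$ has $p$ but not $\Box p$, so $\Box(p\to\Box p)$ fails at $x$; elsewhere $p$ holds. So $\Box(p\to\Box p)\to p$ holds everywhere and $p$ fails at $x$, so $g$ fails at $x$, a contradiction. So the frame is a partial order. If $y_0<y_1<\cdots$, let $p$ be false exactly at the points $y_{2i}$. At $y_{2i}$ the successor $y_{2i+1}$ has $p$ and sees $y_{2i+2}$ without $p$; so again $\Box(p\to\Box p)\to p$ holds everywhere and $g$ fails at $y_0$. $\square$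

**Recall.** A set of numbers (or of formulas, via coding) is $\Sigma^1_1$ if it has a definition $\exists X\subseteq\omega$ followed by an arithmetical condition; $\Pi^1_1$ sets are the complements; $\Sigma^1_2$ sets are defined by $\exists X$ followed by a $\Pi^1_1$ condition, and $\Pi^1_2$ sets are the complements. Quantifying over functions $\omega\to\omega$ instead of sets changes nothing. Both $\Sigma^1_1$ and $\Pi^1_1$ are contained in $\Sigma^1_2\cap\Pi^1_2$, and a $\Pi^1_2$-complete set is not $\Sigma^1_2$. Completeness is always under computable many-one reductions.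

**Definition 1.4 (rank).** For a transitive relation $R$ and a point $y$ starting no infinite $R$-chain put $\mathrm{rk}(y)=\sup\{\mathrm{rk}(y')+1:yRy'\}$. (Successors of $y$ start no infinite chain either, so this is a legitimate recursion.)

In $(\omega+1,>)$ the rank of $n$ is $n$ and the rank of $\omega$ is $\omega$. We shall use one property all the time:

$(*)$ *If $\beta<\mathrm{rk}(y)$, there is $y'$ with $yRy'$ and $\mathrm{rk}(y')=\beta$.*

Proof by induction on $\mathrm{rk}(y)$: since $\beta<\mathrm{rk}(y)$, some $y'$ with $yRy'$ has $\mathrm{rk}(y')\ge\beta$. If $\mathrm{rk}(y')>\beta$, the induction hypothesis gives $y''$ with $y'Ry''$ and $\mathrm{rk}(y'')=\beta$, and $yRy''$ by transitivity.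

Now the tests.

*Test 1: drop converse well-foundedness, $\mathbf{K4}\times\mathbf{K4}$.* A model on a product frame is a two-sorted first-order structure $(W_1,W_2;R_1,R_2,(P_i)_i)$ with $P_i\subseteq W_1\times W_2$, and truth at $(x,y)$ is first-order: a letter becomes $P_i(x,y)$, and $\Box_h\psi$ becomes $\forall x'(R_1(x,x')\to\psi(x',y))$, similarly for $\Box_v$. So $\varphi$ is valid in $\mathbf{K4}\times\mathbf{K4}$ iff its translation follows from "$R_1$ and $R_2$ are transitive", and validity is r.e. by the completeness theorem. So nothing beyond r.e. can arise until some chain condition is present.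

*Test 2: fix the second component to be $(\omega,<)$.* Satisfiability in products $\mathfrak F_1\times(\omega,<)$ with $\mathfrak F_1$ transitive is $\Sigma^1_1$. Given a model, take a countable elementary substructure of the two-sorted structure containing all of $\omega$ and the satisfying point; its second component is still $(\omega,<)$. So $\varphi$ is satisfiable iff there are a transitive relation on a nonempty subset of $\omega$, interpretations of the letters, and truth sets for the subformulas obeying the truth clauses. All conditions are arithmetical in these sets. The guess is right here, as an upper bound.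

*Test 3: $\mathbf{GL}$ alone.* Here the chain condition is present but can be bounded away. *If a unimodal formula $\varphi$ with $n$ subformulas of the form $\Box\psi$ is satisfied in a transitive c.w.f. frame, it is satisfied in one in which all ranks are at most $n$.* Let $\Gamma(y)$ be the set of boxed subformulas of $\varphi$ true at $y$. If $\Box\psi$ is a subformula false at $y$, then by converse well-foundedness $y$ has a successor $z$ with $\neg\psi\wedge\Box\psi$; by transitivity $\Gamma(y)\subsetneq\Gamma(z)$. Starting from a point $x$ with $\varphi$, form all finite sequences $(x,z_1,\dots,z_m)$ in which each entry is such a chosen witness for its predecessor, and order them by proper extension. As $\Gamma$ grows strictly, $m\le n$, so all ranks are at most $n$. By induction, a subformula is true at a sequence iff it was true at the last entry: a false $\Box\psi$ has its witness as a child, and a true one stays true since, by transitivity, the last entries of proper extensions are $R$-successors. $\square$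

So in each test the chain condition is absent, or replaced by something arithmetical, or eliminated by a rank bound. The guess $\Pi^1_1$ amounts to the hope that this is always so.

## 2. Counting set quantifiers, and what a bound on ranks would give

**Definition 2.1.** A frame class is *admissible* if it consists of all frames satisfying an r.e. set $\Sigma$ of first-order sentences, possibly together with the condition "c.w.f." or "no infinite strictly ascending chains".

By Fact 1.3 the classes $\mathrm{Fr}(\mathbf{K4})$, $\mathrm{Fr}(\mathbf{GL})$, $\mathrm{Fr}(\mathbf{Grz})$ are admissible, with finite $\Sigma$.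

**Lemma 2.2.** If $\mathrm{Fr}(L_1)$ and $\mathrm{Fr}(L_2)$ are admissible, then satisfiability in $L_1\times L_2$ is $\Sigma^1_2$. Hence validity is $\Pi^1_2$.

*Proof.* Let $\varphi$ be true at a point of a model on $\mathfrak F_1\times\mathfrak F_2$, viewed as a two-sorted structure as in Test 1. By downward Löwenheim–Skolem there is a countable elementary substructure containing that point. Truth of $\varphi$ there is first-order, so it is preserved; the same holds for the first-order conditions on the two components. The chain conditions pass to all substructures, since a chain in a substructure is a chain. So $\varphi$ is satisfiable iff there are nonempty $W_1,W_2\subseteq\omega$, relations $R_i,P_i$, truth sets for the subformulas of $\varphi$ obeying the truth clauses, and satisfaction classes for first-order formulas over $(W_1,R_1)$ and $(W_2,R_2)$ (sets of pairs of a formula and an assignment, obeying Tarski's clauses) containing the required sentences, such that $\varphi$ is true at some point and the required chain conditions hold. All conditions are arithmetical except the chain conditions,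 which say "for every $f:\omega\to W_i$, $f$ is not a chain" and are $\Pi^1_1$. The whole has the form $\exists X\,(\Pi^1_1)$. $\square$

The Löwenheim–Skolem argument leaves one $\Pi^1_1$ condition inside. Could it be removed by bounding ranks, as in Test 3?

**Proposition 2.3.** Let $\alpha$ be a recursive ordinal. The set of formulas satisfied in some $\mathfrak F_1\times\mathfrak F_2$ with $\mathfrak F_1$ transitive, $\mathfrak F_2$ transitive and c.w.f., and all ranks in $\mathfrak F_2$ less than $\alpha$, is $\Sigma^1_1$.

*Proof.* All ranks are less than $\alpha$ iff there is $f:W_2\to\alpha$ with $f(y)>f(y')$ whenever $yR_2y'$ (take $f=\mathrm{rk}$; conversely $f(y)\ge\mathrm{rk}(y)$ by induction, and the existence of $f$ implies c.w.f.). Such an $f$ restricts to substructures. So we may argue as in Lemma 2.2, with $f$ as one more existentially quantified object, its values taken in a computable well-order of type $\alpha$. No $\Pi^1_1$ condition remains. $\square$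

This tells us exactly where the first approach to a *lower* bound stops. A sensible person would write one infinite computation of a nondeterministic machine into a model, along points of rank $0,1,2,\dots$, and ask that it visit some state infinitely often. But if the models built for the yes-instances have ranks below, say, $\omega\cdot2$, then by Proposition 2.3 the problem being reduced is itself $\Sigma^1_1$. Converse well-foundedness would be used only to pin down $\omega$. To go higher, the formulas must have models whose ranks exceed every fixed recursive ordinal, so converse well-foundedness must be used to *verify* a $\Pi^1_1$ statement, on a tree the formula cannot bound in advance. This can be done, and the upper bound of Lemma 2.2 is sharp.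

**Theorem 1.** The validity problems for $\mathbf{K4}\times\mathbf{GL}$ and for $\mathbf{Grz}\times\mathbf{Grz}$ are both $\Pi^1_2$-complete under computable many-one reductions. Equivalently, satisfiability is $\Sigma^1_2$-complete. In particular, neither logic is r.e., nor even $\Pi^1_1$ or $\Sigma^1_2$.

By Proposition 2.3 it follows that for $\mathbf{K4}\times\mathbf{GL}$ no recursive ordinal bounds the ranks needed for all satisfiable formulas.

The stronger version concerns also logics of linear orders. $\mathbf{S4}$ is the logic of all reflexive transitive frames. $\mathbf{GL.3}$ (resp. $\mathbf{Grz.3}$) is the logic of all c.w.f. strict linear orders (resp. of all reflexive linear orders without infinite strictly ascending chains). $\mathbf{K4.3}$ and $\mathbf{S4.3}$ are $\mathbf{K4}$ and $\mathbf{S4}$ plus the axiom $.3=\Box(\Box^+p\to q)\vee\Box(\Box^+q\to p)$, where $\Box^+\psi=\psi\wedge\Box\psi$. For example, $(\omega+1,>)\models\mathbf{GL.3}$ and $(\omega+1,\ge)\models\mathbf{Grz.3}$.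

**Theorem 2.** Let $L_1,L_2$ be Kripke complete with $\mathbf{K4}\subseteq L_1$, and suppose that

* (A) ($L_1\subseteq\mathbf{GL.3}$ or $L_1\subseteq\mathbf{Grz.3}$) and $L_2\in\{\mathbf{GL},\mathbf{Grz}\}$; or
* (B) ($L_1\subseteq\mathbf{GL}$ or $L_1\subseteq\mathbf{Grz}$) and ($\mathbf{GL}\subseteq L_2\subseteq\mathbf{GL.3}$ or $\mathbf{Grz}\subseteq L_2\subseteq\mathbf{Grz.3}$).

Then validity in $L_1\times L_2$ is $\Pi^1_2$-hard. It is $\Pi^1_2$-complete if moreover $\mathrm{Fr}(L_1)$ and $\mathrm{Fr}(L_2)$ are admissible. The classes of frames for $\mathbf{K4},\mathbf{S4},\mathbf{GL},\mathbf{Grz},\mathbf{K4.3},\mathbf{S4.3},\mathbf{GL.3},\mathbf{Grz.3}$ are admissible.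

Examples are $\mathbf{GL}\times\mathbf{GL}$, $\mathbf{S4}\times\mathbf{Grz}$, $\mathbf{K4.3}\times\mathbf{GL}$, $\mathbf{K4}\times\mathbf{GL.3}$. No claim is made when both components are linear.

## 3. Programs with an oracle and no recurrent run

We need a $\Sigma^1_2$-hard problem of the shape "there is $X$ such that every run of a machine behaves well". The oracle $X$ will be chosen by the valuation, and "every run behaves well" will be checked by converse well-foundedness. The measuring device available in a frame will be rank, one number per point; so we let a whole memory be a single number.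

**Definition 3.1.** Let $p_1=2,p_2=3,\dots,p_k$ be the first $k$ primes. A *program* $P$ has a number $k\ge1$ of registers, a finite state set $Q$, an initial state $q_0$, and one instruction per state. A *configuration* is $(q,n)$ with $q\in Q$, $n\ge1$; the number $n=\prod_{j\le k}p_j^{c_j}$ codes register contents $c_1,\dots,c_k$. Write $v_2(n)$ for the exponent of $2$ in $n$, the content of register 1. Given $X\subseteq\omega$, the relation $\to_X$ is:

* $\mathrm{inc}_j(q')$: $(q,n)\to(q',p_jn)$.
* $\mathrm{dec}_j(q',q'')$: $(q,n)\to(q',n/p_j)$ if $p_j\mid n$, otherwise $(q,n)\to(q'',n)$.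
* $\mathrm{choose}(q',q'')$: $(q,n)\to(q',n)$ and $(q,n)\to(q'',n)$.
* $\mathrm{query}(q',q'')$: $(q,n)\to(q',n)$ if $v_2(n)\in X$, otherwise $(q,n)\to(q'',n)$.
* $\mathrm{rec}(q')$: $(q,n)\to(q',n)$.
* $\mathrm{halt}$: no successor.

A run from $(q_0,1)$ is *recurrent* if it is infinite and executes rec-instructions infinitely often. $\mathrm{NR}$ is the set of programs $P$ for which *there is $X\subseteq\omega$ such that no run from $(q_0,1)$ under $\to_X$ is recurrent*.

With $k=2$, $n=12=2^2\cdot3$ codes contents $(2,1)$, and $\mathrm{dec}_2$ leads to $4$. Every $n$ reachable from $(q_0,1)$ has all its prime factors among $p_1,\dots,p_k$.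

Two tiny programs. The program with $q_0:\mathrm{rec}(q_0)$ is not in $\mathrm{NR}$: its only run is recurrent. The program
$$q_0:\mathrm{query}(q_1,q_2),\qquad q_1:\mathrm{rec}(q_1),\qquad q_2:\mathrm{halt}$$
is in $\mathrm{NR}$, witnessed by $X=\emptyset$: since $v_2(1)=0\notin X$, its only run halts. We call it $P_0$.

Why recurrence and not just "every run halts"? Each configuration has at most two successors. If all runs halt, then by König's lemma the tree of runs is finite, and only finitely many oracle values are used; so "$\exists X$: all runs halt" is merely r.e. Recurrence allows a program to guess an arbitrary number by a loop that might run forever without penalty.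

**Lemma 3.2.** $\mathrm{NR}$ is $\Sigma^1_2$-hard.

*Proof.* Let $A$ be $\Sigma^1_2$-complete. If its outer quantifier is over functions, replace it by one over sets, absorbing the condition "$X$ is the graph of a function" in the $\Pi^1_1$ matrix. By the Kleene normal form for $\Pi^1_1$ predicates with a set parameter there is a recursive $R$ with
$$e\in A\iff\exists X\subseteq\omega\ \forall Y\in\omega^\omega\ \exists n\ R(e,\bar X(n),\bar Y(n)),$$
where $\bar X(n)$ and $\bar Y(n)$ code the first $n$ values of (the characteristic function of) $X$ and of $Y$. Let $P_e$ do the following, with $e$ built in as a constant. Put $m:=0$ and $s:=\langle\rangle$. Loop: compute $\bar X(m)$ by queries, moving $0,\dots,m-1$ in turn into register 1, and decide $R(e,\bar X(m),s)$. If true, halt. If false, execute rec; guess $y\in\omega$ (put $y:=0$ and repeatedly choose between $y:=y+1$ and leaving); put $s:=s^\frown y$, $m:=m+1$; and repeat. Register machines with increment and test-and-decrement compute all recursive functions (Minsky; Shepherdson–Sturgis). So with sufficiently many registers $P_e$ is a program in our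 sense, and it is computable from $e$.

Under $\to_X$ a recurrent run exists iff $\exists Y\,\forall n\,\neg R(e,\bar X(n),\bar Y(n))$. Given such a $Y$, guess its values. Conversely, a recurrent run leaves every guessing loop it enters, since a loop that is never left contains no rec; so it goes through the main loop infinitely often, never halts there, and the guessed numbers form a $Y$ with $\neg R(e,\bar X(n),\bar Y(n))$ for all $n$. So $e\in A$ iff for some $X$ there is no recurrent run, i.e. iff $P_e\in\mathrm{NR}$. $\square$

What remains is a computable map $P\mapsto\varphi_P$ with: $P\in\mathrm{NR}$ iff $\varphi_P$ is satisfiable. We build $\varphi_P$ in blocks, and after each block prove what it forces.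

## 4. A diagonal that equates ranks

**Notation.** $\Box_i^+\psi=\psi\wedge\Box_i\psi$ and $\boxplus\psi=\Box_h^+\Box_v^+\psi$. The letters are $M,N,T,D,\xi,\eta$, $K_q$ ($q\in Q$), $E_p$ ($p\in\{p_1,\dots,p_k\}$). Put
$$\langle h\rangle\psi=\Diamond_h(M\wedge\psi),\quad [h]\psi=\Box_h(M\to\psi),\quad \langle v\rangle\psi=\Diamond_v(N\wedge\psi),\quad [v]\psi=\Box_v(N\to\psi),$$
$$\mathrm{col}(z)=\Box^+_h(\Box_v^+z\vee\Box_v^+\neg z),\qquad \mathrm{row}(z)=\Box^+_v(\Box_h^+z\vee\Box_h^+\neg z).$$

**Setting.** Suppose a formula holds at $(r_1,r_2)$ in $\mathfrak F_1\times\mathfrak F_2$ with both frames transitive. Passing to generated subframes we may assume $W_i=\{r_i\}\cup R_i(r_i)$; this changes no truth values. Then $\boxplus\psi$ at $(r_1,r_2)$ says that $\psi$ holds everywhere, $\mathrm{col}(z)$ that $z$ depends only on the first coordinate, and $\mathrm{row}(z)$ that $z$ depends only on the second. The letters $M$ and $N$ get such conditions, so we treat them as sets $M\subseteq W_1$ of columns and $N\subseteq W_2$ of rows. We write $D(x,v)$ for $(x,v)\models D$, and so on. Variables $x,x',\dots$ range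 over $M$ and $v,v',\dots$ over $N$. Ranks are taken in $(M,R_1)$ and $(N,R_2)$.

The first block, together with $\mathrm{col}(M)$ and $\mathrm{row}(N)$, is:

1. $\boxplus\big(M\wedge N\to(D\leftrightarrow(\neg\langle h\rangle D\wedge[v]\langle h\rangle D))\big)$;
2. $\boxplus\big(M\wedge N\wedge D\to[h]\langle v\rangle D\big)$;
3. $\boxplus\big(M\wedge N\wedge D\to([h]\bot\vee\langle h\rangle[v](D\vee\langle h\rangle D))\big)$;
4. $\Box^+_v(N\to\langle h\rangle D)$;
5. $\Box^+_h(M\to\langle v\rangle\langle v\rangle D)$;
6. $\langle h\rangle\top$.

To see what (1) does, take both sides to be $\{0,1\}$ with $>$. At $(0,0)$ there are no successors, so $D$ holds. At $(1,0)$ the point $(0,0)$ gives $\langle h\rangle D$, so $D$ fails. At $(0,1)$ the vertical successor $(0,0)$ lacks $\langle h\rangle D$, so $D$ fails. At $(1,1)$: $D$ fails at $(0,1)$, and at $(1,0)$ we have $\langle h\rangle D$, so $D$ holds. Thus (1) computes the diagonal.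

**Lemma 4.1.** In the Setting let $\mathrm{col}(M)$, $\mathrm{row}(N)$ and (1)–(6) hold at $(r_1,r_2)$, and let $\mathfrak F_2$ be c.w.f. Then $(M,R_1)$ is c.w.f.; $D(x,v)$ iff $\mathrm{rk}(x)=\mathrm{rk}(v)$; and the ranks occurring in $M$, as well as those occurring in $N$, are exactly the natural numbers.

*Proof.* **Step (a).** *The aim is to transfer well-foundedness from rows to columns: if $D(x,v)$, then no infinite $R_1$-chain in $M$ starts at $x$, and $\mathrm{rk}(x)=\mathrm{rk}(v)$.* We use induction on $\mathrm{rk}(v)$, which exists because $\mathfrak F_2$ is c.w.f. If $xR_1x'$, then by (2) there is $v'$ with $vR_2v'$ and $D(x',v')$. By the induction hypothesis $x'$ starts no infinite chain and $\mathrm{rk}(x')=\mathrm{rk}(v')<\mathrm{rk}(v)$. This holds for all $x'$, so $x$ starts no infinite chain and $\mathrm{rk}(x)\le\mathrm{rk}(v)$. If $vR_2v'$, then the conjunct $[v]\langle h\rangle D$ of (1) gives $x'$ with $xR_1x'$ and $D(x',v')$, so by the induction hypothesis $\mathrm{rk}(v')=\mathrm{rk}(x')<\mathrm{rk}(x)$. Hence $\mathrm{rk}(v)\le\mathrm{rk}(x)$.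

By (5) every $x\in M$ has some $v$ with $D(x,v)$. So $(M,R_1)$ is c.w.f. and all ranks are defined.

**Step (b).** *The aim is the converse: if $\mathrm{rk}(x)=\mathrm{rk}(v)$, then $D(x,v)$.* Induction on this rank; we verify the right side of (1). If $xR_1x'$, then $\mathrm{rk}(x')<\mathrm{rk}(v)$, so $\neg D(x',v)$ by (a); thus $\neg\langle h\rangle D$ at $(x,v)$. If $vR_2v'$, then $\mathrm{rk}(v')<\mathrm{rk}(x)$, so by $(*)$ there is $x'$ with $xR_1x'$ and $\mathrm{rk}(x')=\mathrm{rk}(v')$, and $D(x',v')$ by the induction hypothesis; thus $[v]\langle h\rangle D$ at $(x,v)$. By (1), $D(x,v)$.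

**Step (c).** *The aim is to show that the ranks are exactly the natural numbers.* First we exclude limits. Let $x\in M$ with $\mathrm{rk}(x)>0$, and choose $v$ with $D(x,v)$. Then $[h]\bot$ fails at $(x,v)$, so by (3) there is $x'$ with $xR_1x'$ such that for every $v'$ with $vR_2v'$ either $D(x',v')$ or $D(x'',v')$ for some $x''$ with $x'R_1x''$. In either case $\mathrm{rk}(v')\le\mathrm{rk}(x')$. Hence
$$\mathrm{rk}(x')<\mathrm{rk}(x)=\mathrm{rk}(v)\le\mathrm{rk}(x')+1,$$
so $\mathrm{rk}(x)$ is a successor. Thus no $x$ has rank $\omega$, and by $(*)$ none has rank greater than $\omega$. By (4) every $v\in N$ has the rank of some $x\in M$, so ranks in $N$ are finite too. Next, unboundedness. By (6), $M\ne\emptyset$. By (5), for every $x$ there are $v,v'$ with $vR_2v'$ and $D(x,v')$, so $\mathrm{rk}(v)>\mathrm{rk}(v')=\mathrm{rk}(x)$; and by (4) there is $x'$ with $\mathrm{rk}(x')=\mathrm{rk}(v)$. So ranks are unbounded in $\omega$ in both $M$ and $N$, and by $(*)$ all natural numbers occur. $\square$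

Note that $\mathfrak F_1$ was only transitive. In particular the bound of Test 3 has no analogue for products: here the row $r_2$ must see rows of every finite rank.

## 5. Multiplication by primes, and an oracle that reads one register

We can now say "equal rank". To simulate inc and dec we need "$\mathrm{rk}(x)=p\cdot\mathrm{rk}(v)$". Multiplication by $p$ can be defined by recursion from below: as the rank of $v$ goes up by one, the rank of $x$ must go up by $p$.

7. For each $p$: $\boxplus\big(M\wedge N\to(E_p\leftrightarrow(B_p\wedge\neg\langle h\rangle B_p))\big)$, where $B_p=[v]\langle h\rangle^pE_p$.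

**Lemma 5.1.** In the situation of Lemma 4.1, if (7) holds, then $E_p(x,v)$ iff $\mathrm{rk}(x)=p\cdot\mathrm{rk}(v)$.

*Proof.* Induction on $n=\mathrm{rk}(v)$, for all $x$ at once. Let $vR_2v'$. By the induction hypothesis, $(x,v')\models\langle h\rangle^pE_p$ iff there is a chain $xR_1x_1R_1\cdots R_1x_p$ in $M$ with $\mathrm{rk}(x_p)=p\,\mathrm{rk}(v')$. Since ranks drop at each step, this needs $\mathrm{rk}(x)\ge p\,\mathrm{rk}(v')+p$; conversely, if this inequality holds, $(*)$ lets us choose $x_1,\dots,x_p$ of ranks $p\,\mathrm{rk}(v')+p-1,\dots,p\,\mathrm{rk}(v')$. By $(*)$ the ranks of the $v'\in N$ with $vR_2v'$ are exactly $0,\dots,n-1$. So $(x,v)\models B_p$ iff $\mathrm{rk}(x)\ge pm+p$ for all $m<n$, i.e. iff $\mathrm{rk}(x)\ge pn$ (trivially if $n=0$). By $(*)$ again, $B_p\wedge\neg\langle h\rangle B_p$ holds at $(x,v)$ iff $\mathrm{rk}(x)\ge pn$ and $x$ has no successor in $M$ of rank $\ge pn$, i.e. iff $\mathrm{rk}(x)=pn$. Apply (7). $\square$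

The oracle must answer whether $v_2(n)\in X$. We mark *all* numbers $n$ true or false, once on columns by $\xi$ and once on rows by $\eta$, and force the mark to depend only on $v_2(n)$ by making it invariant under multiplication by odd primes.

8. $\boxplus(M\wedge N\wedge D\to(\xi\leftrightarrow\eta))$ and, for each odd $p$, $\boxplus(M\wedge N\wedge E_p\to(\xi\leftrightarrow\eta))$.

**Lemma 5.2.** In the situation of Lemma 5.1, let also $\mathrm{col}(\xi)$, $\mathrm{row}(\eta)$ and (8) hold. For each $n$, all columns $x\in M$ of rank $n$ agree on $\xi$, and all rows $v\in N$ of rank $n$ have the same value for $\eta$; call it $\hat X(n)$. Put $X=\{i:\hat X(2^i)\text{ is true}\}$. Then for every $n\ge1$ with all prime factors among $p_1,\dots,p_k$: $\hat X(n)$ is true iff $v_2(n)\in X$.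

*Proof.* If $\mathrm{rk}(x)=\mathrm{rk}(v)=n$, then $D(x,v)$, so $\xi(x)$ and $\eta(v)$ agree. As rank $n$ occurs on both sides, all values agree. If $p$ is odd, $\mathrm{rk}(v)=n$ and $\mathrm{rk}(x)=pn$ (such $x,v$ exist), then $E_p(x,v)$, so $\hat X(pn)=\xi(x)=\eta(v)=\hat X(n)$. Now write $n=2^{v_2(n)}m$ with $m$ a product of primes among $p_2,\dots,p_k$, and remove these one by one: $\hat X(n)=\hat X(2^{v_2(n)})$. $\square$

## 6. All runs at once: obligations at the rows of a c.w.f. frame

A model asserting the existence of one run gives nothing beyond $\Sigma^1_1$ if its ranks are bounded, as we saw in Section 2. So we do the opposite. The model is obliged to carry *every* run that the oracle allows. Certain rows $t\in T$ carry sets of configurations, namely those $(q,n)$ for which $t$ sees a row of rank $n$ marked $K_q$. On ordinary steps the obligation stays at the same $t$; on a rec-step it moves to a strictly later $t'$. A recurrent run then produces an infinite $R_2$-chain, which is forbidden. Note that a step from $(q,n)$ to $(q',n')$ is not an $R_2$-step between the two rows representing these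 configurations. Both rows are seen from $t$, and a column $x$ of suitable rank compares their ranks. So transitivity does no harm: we never need "the next point".

The last block consists of:

9. $\Diamond_v\big(T\wedge\Diamond_h(M\wedge\langle h\rangle\top\wedge[h][h]\bot\wedge\langle v\rangle(D\wedge K_{q_0}))\big)$;
10. for each $q\in Q$: $\boxplus(M\wedge T\to\theta_q)$, where $\theta_q$ is, according to the instruction of $q$ (with $p=p_j$),
 * $\mathrm{inc}_j(q')$: $\langle v\rangle(K_q\wedge E_p)\to\langle v\rangle(D\wedge K_{q'})$;
 * $\mathrm{dec}_j(q',q'')$: $\big[\langle v\rangle(D\wedge K_q)\wedge\langle v\rangle E_p\to\langle v\rangle(E_p\wedge K_{q'})\big]\wedge\big[\langle v\rangle(D\wedge K_q)\wedge\neg\langle v\rangle E_p\to\langle v\rangle(D\wedge K_{q''})\big]$;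
 * $\mathrm{choose}(q',q'')$: $\langle v\rangle(D\wedge K_q)\to\langle v\rangle(D\wedge K_{q'})\wedge\langle v\rangle(D\wedge K_{q''})$;
 * $\mathrm{query}(q',q'')$: $[\langle v\rangle(D\wedge K_q)\wedge\xi\to\langle v\rangle(D\wedge K_{q'})]\wedge[\langle v\rangle(D\wedge K_q)\wedge\neg\xi\to\langle v\rangle(D\wedge K_{q''})]$;
 * $\mathrm{rec}(q')$: $\langle v\rangle(D\wedge K_q)\to\Diamond_v\big(T\wedge\langle v\rangle(D\wedge K_{q'})\big)$;
 * halt: $\top$.

And the constancy conditions are collected in

0. $\mathrm{col}(M),\mathrm{col}(\xi),\mathrm{row}(N),\mathrm{row}(T),\mathrm{row}(\eta)$, and $\mathrm{row}(K_q)$ for $q\in Q$.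

**Definition 6.1.** $\varphi_P$ is the conjunction of (0)–(10). The map $P\mapsto\varphi_P$ is computable.

**Lemma 6.2 (soundness).** If $\varphi_P$ is satisfied in $\mathfrak F_1\times\mathfrak F_2$ with $\mathfrak F_1$ transitive and $\mathfrak F_2$ transitive and c.w.f., then $P\in\mathrm{NR}$.

*Proof.* Use the Setting of Section 4. Lemmas 4.1, 5.1 and 5.2 apply; let $X$ be the set from Lemma 5.2. By (0), $T$ and $K_q$ depend only on the second coordinate, so we write $T\subseteq W_2$ and $K_q(v)$. For $t\in T$ let
$$O(t)=\{(q,n):\exists v\in N\ (tR_2v,\ \mathrm{rk}(v)=n,\ K_q(v))\}.$$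
Let $(q,n)\in O(t)$ be reachable from $(q_0,1)$ under $\to_X$, with witness $v$, and let $(q,n)\to_X(q',n')$. Then $n\ge1$ has all prime factors among $p_1,\dots,p_k$.

**Step 1.** *The aim is to show that ordinary steps stay at $t$: if $q$ is not a rec-state, then $(q',n')\in O(t)$.*

*inc.* Take $x$ with $\mathrm{rk}(x)=pn$. Then $E_p(x,v)$, so $(x,t)\models\langle v\rangle(K_q\wedge E_p)$, and $\theta_q$ at $(x,t)$ gives $v'$ with $tR_2v'$, $D(x,v')$, $K_{q'}(v')$. Here $\mathrm{rk}(v')=\mathrm{rk}(x)=pn=n'$.

*dec.* Take $x$ of rank $n$. Then $D(x,v)$ and so $(x,t)\models\langle v\rangle(D\wedge K_q)$. If $p\mid n$, then $n/p<n$, so by $(*)$ there is $v_1\in N$ with $vR_2v_1$ and $\mathrm{rk}(v_1)=n/p$. By transitivity $tR_2v_1$, and $E_p(x,v_1)$ by Lemma 5.1. So the first conjunct of $\theta_q$ gives $v'$ with $tR_2v'$, $E_p(x,v')$, $K_{q'}(v')$; thus $n=p\,\mathrm{rk}(v')$ and $\mathrm{rk}(v')=n/p=n'$. If $p\nmid n$, no $v_1$ has $E_p(x,v_1)$, so the second conjunct gives $v'$ with $tR_2v'$, $D(x,v')$, hence of rank $n$, and $K_{q''}(v')$; the successor configuration is indeed $(q'',n)$.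

*choose.* Take $x$ of rank $n$; $\theta_q$ at $(x,t)$ puts both successor configurations into $O(t)$, since $D(x,v')$ means $\mathrm{rk}(v')=n$.

*query.* Take $x$ of rank $n$. By Lemma 5.2, $\xi$ holds at $(x,t)$ iff $\hat X(n)$ is true iff $v_2(n)\in X$. So the applicable conjunct of $\theta_q$ at $(x,t)$ puts the successor configuration into $O(t)$.

**Step 2.** *The aim is to show that rec-steps move: if $q$ has instruction $\mathrm{rec}(q')$, then $(q',n)\in O(t')$ for some $t'\in T$ with $tR_2t'$.* Take $x$ of rank $n$ and apply $\theta_q$ at $(x,t)$: there are $t'\in T$ with $tR_2t'$ and $v'$ with $t'R_2v'$, $D(x,v')$, $K_{q'}(v')$.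

**Step 3.** *The aim is to start the process and contradict recurrence.* By (9) there are $t_0\in T$, an $x\in M$ that has a successor in $M$ but no chain of two successive steps in $M$, i.e. $\mathrm{rk}(x)=1$, and a $v$ with $t_0R_2v$, $D(x,v)$, $K_{q_0}(v)$. So $(q_0,1)\in O(t_0)$. Suppose some run from $(q_0,1)$ under $\to_X$ were recurrent. Follow it, staying at the same $t_i$ on non-rec steps (Step 1) and moving to some $t_{i+1}$ with $t_iR_2t_{i+1}$ on rec-steps (Step 2). This gives an infinite chain $t_0R_2t_1R_2\cdots$, contradicting that $\mathfrak F_2$ is c.w.f. So no run is recurrent, and $X$ witnesses $P\in\mathrm{NR}$. $\square$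

## 7. A model built from the tree of rec-steps

**Lemma 7.1 (completeness).** If $P\in\mathrm{NR}$, then $\varphi_P$ is satisfied in $(\omega+1,>)\times\mathfrak F_2$ for some countable transitive c.w.f. $\mathfrak F_2$.

*Proof.* Fix $X$ witnessing $P\in\mathrm{NR}$. For a configuration $c$ let $\mathrm{Reach}(c)$ be the set of configurations reachable from $c$ in $\ge0$ steps of $\to_X$.

**Step 1.** *The aim is to define the rows that will carry obligations.* Let $S$ be the set of sequences $s=(c_0,\dots,c_m)$, $m\ge0$, with $c_0=(q_0,1)$ and each $c_{i+1}=(q',n)$ for some rec-state $q$ with instruction $\mathrm{rec}(q')$ and $(q,n)\in\mathrm{Reach}(c_i)$. Let $\ell(s)$ be the last entry of $s$. If $s'$ extends $s$, then $\ell(s')\in\mathrm{Reach}(\ell(s))$, so $\mathrm{Reach}(\ell(s'))\subseteq\mathrm{Reach}(\ell(s))$. Under proper extension $S$ has no infinite ascending chain: such a chain would determine an infinite sequence $c_0,c_1,\dots$, and concatenating the connecting computations (from $c_i$ to some $(q,n)$ with $q$ a rec-state, then the rec-step to $c_{i+1}$) would give a recurrent run from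 $(q_0,1)$.

**Step 2.** *The aim is to define the frames.* Let $\mathfrak F_1=(\omega+1,>)$ with root $r_1=\omega$. Let $\mathfrak F_2$ have the points $r_2$, all $s\in S$, $v_n$ ($n\ge0$), and $v_n^q$ ($q\in Q$, $n\ge1$), with

* $r_2R_2y$ for all $y\ne r_2$;
* $sR_2s'$ iff $s'$ properly extends $s$;
* $sR_2v_n$ for all $n$;
* $sR_2v^q_n$ iff $(q,n)\in\mathrm{Reach}(\ell(s))$;
* $v_nR_2v_m$ and $v_n^qR_2v_m$ iff $m<n$;
* nothing else.

Transitivity: for $sR_2s'R_2v_n^q$ use $\mathrm{Reach}(\ell(s'))\subseteq\mathrm{Reach}(\ell(s))$; whatever leads from $s$ to some $v_m$ is fine because $s$ sees all $v_m$; and the remaining cases are immediate. It is c.w.f.: a chain may start at $r_2$, then stays in $S$ for finitely many steps by Step 1, and then descends among the $v$'s, where indices decrease. And $\mathfrak F_2$ is countable.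

**Step 3.** *The aim is to define the valuation.* $M$ is the set of columns $n<\omega$; $N$ is the set of rows $v_n,v_n^q$; $T$ is the set of rows in $S$; $K_q$ is the set of rows $v_n^q$. Each $v\in N$ of index $n$ sees exactly $v_0,\dots,v_{n-1}$, so in $(N,R_2)$ we have $\mathrm{rk}(v_n)=\mathrm{rk}(v_n^q)=n$. For $x<\omega$ and $v\in N$ let $D(x,v)$ iff $x=\mathrm{rk}(v)$, and $E_p(x,v)$ iff $x=p\cdot\mathrm{rk}(v)$; elsewhere $D$ and $E_p$ are false. Let $\hat X(0)$ be false, and for $n\ge1$ let $\hat X(n)$ be true iff $v_2(n)\in X$. Let $\xi$ hold in column $x<\omega$ iff $\hat X(x)$, and $\eta$ in row $v\in N$ iff $\hat X(\mathrm{rk}(v))$; elsewhere $\xi,\eta$ are false.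

**Step 4.** *The aim is to check the conjuncts of $\varphi_P$ at $(r_1,r_2)$.*

* (0) is clear from the definition.
* (1): let $n=\mathrm{rk}(v)$. If $x=n$, then $\neg\langle h\rangle D$, as columns below $n$ differ from $n$, and each $v_m$ seen by $v$ has $m<x$, so column $m$ gives $\langle h\rangle D$ at $(x,v_m)$; both conjuncts on the right hold. If $x>n$, then column $n$ gives $\langle h\rangle D$. If $x<n$, then $v$ sees $v_x$, and at $(x,v_x)$ we have $\neg\langle h\rangle D$. So the right side holds iff $x=n$.
* (2): if $x=\mathrm{rk}(v)$ and $x'<x$, then $v$ sees $v_{x'}$.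
* (3): let $x=\mathrm{rk}(v)=n$. If $n=0$, then $[h]\bot$. Otherwise take $x'=n-1$: every $v_m$ with $m\le n-1$ satisfies $D\vee\langle h\rangle D$ at column $n-1$.
* (4): at row $v\in N$ of rank $n$ the column $\omega$ sees column $n$. (5): $r_2R_2v_{x+1}R_2v_x$. (6) is clear.
* (7): at $(x,v_m)$ the formula $\langle h\rangle^pE_p$ holds iff $x\ge pm+p$. So $B_p(x,v)$ iff $x\ge p\,\mathrm{rk}(v)$, and $B_p\wedge\neg\langle h\rangle B_p$ holds iff $x=p\,\mathrm{rk}(v)$.
* (8): for $D$ it is clear. For odd $p$ and $x=pn$, $n=\mathrm{rk}(v)$: $v_2(pn)=v_2(n)$ if $n\ge1$, and $p\cdot0=0$.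
* (9): take $s=(c_0)$ and $x=1$. The column $1$ sees $0$ only, and $s$ sees $v_1^{q_0}$, since $(q_0,1)\in\mathrm{Reach}(c_0)$.
* (10): at $(x,s)$ with $x<\omega$, $s\in S$ we read off: $\langle v\rangle(D\wedge K_q)$ holds iff $x\ge1$ and $(q,x)\in\mathrm{Reach}(\ell(s))$; $\langle v\rangle(E_p\wedge K_q)$ holds iff $x=pn$ for some $n\ge1$ with $(q,n)\in\mathrm{Reach}(\ell(s))$; $\langle v\rangle E_p$ holds iff $p\mid x$, since $s$ sees all $v_n$; and for $x\ge1$, $\xi$ holds iff $v_2(x)\in X$. With these readings the non-rec $\theta_q$ say that $\mathrm{Reach}(\ell(s))$ is closed under $\to_X$, which is true. For example, for inc: if $x=pn$ with $(q,n)\in\mathrm{Reach}(\ell(s))$, then $(q',pn)=(q',x)\in\mathrm{Reach}(\ell(s))$. For dec: if $(q,x)\in\mathrm{Reach}(\ell(s))$ and $p\mid x$, then $(q',x/p)\in\mathrm{Reach}(\ell(s))$ with $x/p\ge1$, which is $\langle v\rangle(E_p\wedge K_{q'})$ at $(x,s)$; and if $p\nmid x$, then $(q'',x)\in\mathrm{Reach}(\ell(s))$. For choose and query the successors have the same number $x$. For $\mathrm{rec}(q')$: if $x\ge1$ and $(q,x)\in\mathrm{Reach}(\ell(s))$, then $s'=s^\frown(q',x)\in S$,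 $sR_2s'$, and $s'R_2v_x^{q'}$ because $(q',x)=\ell(s')\in\mathrm{Reach}(\ell(s'))$; and $D(x,v_x^{q'})$. $\square$

For the program $P_0$ of Section 3 and $X=\emptyset$, $\mathrm{Reach}(c_0)=\{(q_0,1),(q_2,1)\}$ contains no rec-state, so $S$ has the single element $s=(c_0)$, and among the rows $v_n^q$ it sees exactly $v_1^{q_0}$ and $v_1^{q_2}$. In general the rank of $(c_0)$ in $S$ depends on the program and on $X$; this is what escapes Proposition 2.3.

**The case $\mathbf{K4}\times\mathbf{GL}$ of Theorem 1.** By Fact 1.3 and Lemmas 6.2 and 7.1, $P\in\mathrm{NR}$ iff $\varphi_P$ is satisfiable in $\mathbf{K4}\times\mathbf{GL}$; Lemma 7.1 even gives satisfiability in $\mathbf{GL}\times\mathbf{GL}$. By Lemma 3.2 satisfiability is $\Sigma^1_2$-hard, and by Lemma 2.2 it is in $\Sigma^1_2$.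

## 8. Doubling points: from irreflexive to reflexive components

For $\mathbf{Grz}\times\mathbf{Grz}$ the formula $\varphi_P$ itself is useless. If $R_1$ is reflexive, $\varphi_P$ is unsatisfiable: by (6) and (5) some $x\in M$, $v\in N$ have $D(x,v)$; since $xR_1x$, also $\langle h\rangle D$ holds at $(x,v)$, against (1). The remedy is to mark points by a fresh letter $a$ and to let a "strict step" be a step that leaves $a$ and comes back.

**Definition 8.1.** For a bimodal $\varphi$ and a letter $a$ not in $\varphi$, let $\varphi^*$ be obtained by recursively replacing $\Box_h\psi$ with $\Box_h(\neg a\to\Box_h(a\to\psi^*))$ and leaving everything else, including $\Box_v$, unchanged. Put $\varphi^h=a\wedge\mathrm{col}(a)\wedge\varphi^*$. Define $\varphi^v$ symmetrically, with $h,v$ exchanged and row for col.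

For a c.w.f. transitive $\mathfrak F=(W,R)$ let $d\mathfrak F=(W\times\{0,1\},\le)$, where $(u,i)\le(u',j)$ iff $uRu'$, or $u=u'$ and $i\le j$.

For a single irreflexive point $u$, $d\mathfrak F$ is the chain $(u,0)<(u,1)$. From $(u,0)$ one can leave $a=\{(u,0)\}$ but cannot return, which matches the absence of successors of $u$.

*$d\mathfrak F$ is a $\mathbf{Grz}$-frame.* It is clearly reflexive and transitive. It is antisymmetric: $R$ is irreflexive and transitive, so $(u,i)\le(u',j)\le(u,i)$ is possible only with $u=u'$, $i\le j\le i$. In a strictly ascending chain at most two elements share a first coordinate, and these are consecutive; so an infinite one would give an infinite $R$-chain. If $R$ is a strict linear order, $d\mathfrak F$ is linear.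

**Lemma 8.2.** (i) If $\varphi^h$ is satisfied in $\mathfrak F_1\times\mathfrak F_2$, both transitive, then $\varphi$ is satisfied in $\mathfrak G\times\mathfrak F_2'$, where $\mathfrak G$ is transitive and $\mathfrak F_2'$ is a generated subframe of $\mathfrak F_2$. If $\mathfrak F_1\models\mathbf{Grz}$, then $\mathfrak G\models\mathbf{GL}$.

(ii) If $\varphi$ is satisfied in $\mathfrak F_1\times\mathfrak F_2$ with $\mathfrak F_1\models\mathbf{GL}$ and $\mathfrak F_2$ transitive, then $\varphi^h$ is satisfied in $d\mathfrak F_1\times\mathfrak F_2$.

The same holds for $\varphi^v$ with the coordinates exchanged.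

*Proof.* (i) Pass to the subframes generated by the coordinates $r_1,r_2$ of the satisfying point. By $\mathrm{col}(a)$, $a$ holds at $(u,v)$ iff $u\in A$, for some $A\subseteq W_1$, and $r_1\in A$. Let $\mathfrak G=(A,S)$ with $uSu'$ iff $uR_1zR_1u'$ for some $z\in W_1\setminus A$. If $uR_1zR_1u'R_1z'R_1u''$ with $z,z'\notin A$, then $zR_1u''$ and so $uSu''$; thus $S$ is transitive. If $\mathfrak F_1\models\mathbf{Grz}$, an infinite chain $u_0Su_1S\cdots$ would yield $u_0R_1z_0R_1u_1R_1z_1\cdots$ with consecutive elements distinct, as the $u_i$ lie in $A$ and the $z_i$ do not; this is an infinite strictly ascending chain in a partial order, which is impossible. So then $\mathfrak G\models\mathbf{GL}$.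

For $u\in A$, $(u,v)\models\Box_h(\neg a\to\Box_h(a\to\psi^*))$ iff $(u',v)\models\psi^*$ for all $u'$ with $uSu'$. The vertical box keeps the column, so it stays inside $A$. Hence, by induction on $\psi$, for $u\in A$: $(u,v)\models\psi^*$ iff $(u,v)\models\psi$ in $\mathfrak G\times\mathfrak F_2'$ under the restricted valuation. Apply this to $\varphi$ at $(r_1,r_2)$.

(ii) Let a letter $p$ of $\varphi$ hold at $((u,i),v)$ iff it holds at $(u,v)$, and let $a$ hold there iff $i=0$. We have $(z,1)\le(u',0)$ iff $zRu'$, where $R$ is the relation of $\mathfrak F_1$. So there is $z$ with $(u,0)\le(z,1)\le(u',0)$ iff $uRu'$: for "if" take $z=u$; for "only if", $u=z$ or $uRz$, and use transitivity. Hence, by induction, $((u,0),v)\models\psi^*$ iff $(u,v)\models\psi$. Moreover $a$ and $\mathrm{col}(a)$ hold at $((u,0),v)$. $\square$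

**The case $\mathbf{Grz}\times\mathbf{Grz}$ of Theorem 1.** Consider $(\varphi_P^h)^v$, with two different fresh letters.

*If it is satisfiable in $\mathbf{Grz}\times\mathbf{Grz}$, then $P\in\mathrm{NR}$.* Generated subframes of $\mathbf{Grz}$-frames are $\mathbf{Grz}$-frames, and likewise for $\mathbf{GL}$. Lemma 8.2(i) for $v$ shows that $\varphi_P^h$ is satisfied in a product of a $\mathbf{Grz}$-frame and a $\mathbf{GL}$-frame; then Lemma 8.2(i) for $h$ shows that $\varphi_P$ is satisfied in a product of two $\mathbf{GL}$-frames. Apply Lemma 6.2.

*If $P\in\mathrm{NR}$, then it is satisfiable in $\mathbf{Grz}\times\mathbf{Grz}$.* By Lemma 7.1, $\varphi_P$ is satisfied in $(\omega+1,>)\times\mathfrak F_2$, a product of $\mathbf{GL}$-frames. Lemma 8.2(ii) for $h$ satisfies $\varphi_P^h$ in $d(\omega+1,>)\times\mathfrak F_2$, and then Lemma 8.2(ii) for $v$ satisfies $(\varphi_P^h)^v$ in $d(\omega+1,>)\times d\mathfrak F_2$, a product of $\mathbf{Grz}$-frames.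

So satisfiability is $\Sigma^1_2$-hard by Lemma 3.2, and it is in $\Sigma^1_2$ by Lemma 2.2. In both cases validity is the complement, up to negating the formula, hence $\Pi^1_2$-complete. As the hierarchy is proper, it is not $\Sigma^1_2$, hence not $\Pi^1_1$ and not r.e. Theorem 1 is proved. $\blacksquare$

## 9. Linear first components, and admissibility of the ".3" classes

We turn to Theorem 2. The model of Lemma 7.1 already has a linear first component, and this gives case (A).

**Step 1.** *The aim is the upper bound.* Completeness for admissible classes, given hardness, is Lemma 2.2. It remains to show that the listed classes are admissible. For $\mathbf{K4},\mathbf{GL},\mathbf{Grz}$ this is Fact 1.3, and $\mathrm{Fr}(\mathbf{S4})$ consists of the reflexive transitive frames, since $\mathbf{S4}$ contains $\Box p\to p$ and $\Box p\to\Box\Box p$. On transitive frames the axiom $.3$ defines the first-order condition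
$$xRy\wedge xRz\ \to\ y=z\vee yRz\vee zRy.$$
If the condition holds and $.3$ failed at $x$, there would be $y,z$ with $xRy$, $xRz$, $\Box^+p\wedge\neg q$ at $y$, and $\Box^+q\wedge\neg p$ at $z$; but $y=z$ or $yRz$ gives $p$ at $z$, and $zRy$ gives $q$ at $y$, a contradiction. If the condition fails for $x,y,z$, let $p$ be false exactly at $z$ and $q$ false exactly at $y$; then $\Box^+p\wedge\neg q$ holds at $y$ and $\Box^+q\wedge\neg p$ at $z$, so $.3$ fails at $x$. This settles $\mathbf{K4.3}$ and $\mathbf{S4.3}$. (That these two logics are Kripke complete, as Theorem 2 requires of its components, is a textbook fact.)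

The axiom $.3$ is valid on linear orders, so it is in $\mathbf{GL.3}$ and $\mathbf{Grz.3}$, which also contain $\mathbf{GL}$ and $\mathbf{Grz}$, respectively. So their frames are frames of the base logic satisfying the condition. Conversely, in a $\mathbf{GL}$-frame (resp. $\mathbf{Grz}$-frame) with this condition, every point-generated subframe is a c.w.f. strict linear order (resp. a reflexive linear order without infinite strictly ascending chains): any two distinct successors of the root are comparable by the condition, and the root is comparable to all. Such a subframe validates the ".3" logic, and hence so does the frame. So the frames of each ".3" logic are exactly the frames of the base logic satisfying the condition, and all the classes are admissible.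

**Step 2.** *The aim is hardness in case (A).* Take $\varphi_P$, modified by $(\cdot)^h$ if $L_1\not\subseteq\mathbf{GL.3}$ (so $L_1\subseteq\mathbf{Grz.3}$), and then by $(\cdot)^v$ if $L_2=\mathbf{Grz}$. Which modifications are used depends on $L_1,L_2$ only, so the map is computable.

If $P\in\mathrm{NR}$, Lemmas 7.1 and 8.2(ii) satisfy the resulting formula with first component $(\omega+1,>)\models\mathbf{GL.3}$ or $d(\omega+1,>)\models\mathbf{Grz.3}$, respectively, and second component $\mathfrak F_2\models\mathbf{GL}$ or $d\mathfrak F_2\models\mathbf{Grz}$. These are frames for $L_1$ and $L_2$.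

Conversely, let the formula be satisfiable in $L_1\times L_2$. All $L_1$-frames are transitive, since $\mathbf{K4}\subseteq L_1$. If $(\cdot)^v$ was used, Lemma 8.2(i) for $v$ replaces the second component by a $\mathbf{GL}$-frame and the first by a generated subframe, still transitive. If $(\cdot)^h$ was used, Lemma 8.2(i) for $h$ replaces the first component by a transitive frame and the second by a generated subframe, still a $\mathbf{GL}$-frame. So $\varphi_P$ is satisfiable in $\mathbf{K4}\times\mathbf{GL}$, and Lemma 6.2 gives $P\in\mathrm{NR}$. With Lemma 3.2 this proves case (A).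

## 10. Linear second components: the tree moves across

In case (B) the second component may be forced to be linear, and the branching frame $\mathfrak F_2$ of Lemma 7.1 has no place there. The tree must go into the first component. But that component may be an arbitrary transitive frame, so its converse well-foundedness on the tree must be enforced through the second. The device is a new letter $\Delta$, which attaches a row to each $t\in T$ in such a way that, along a chain in $T$, rows can be chosen that move on strictly.

Use letters $F_p$ instead of $E_p$, and a new letter $\Delta$. Let $\psi_P$ be the conjunction of: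

* $\mathrm{col}(z)$ for $z\in\{M,T,\xi\}\cup\{K_q:q\in Q\}$, and $\mathrm{row}(N),\mathrm{row}(\eta)$;
* (1)–(6) unchanged;
* (7′) for each $p$: $\boxplus\big(M\wedge N\to(F_p\leftrightarrow(C_p\wedge\neg\langle v\rangle C_p))\big)$, where $C_p=[h]\langle v\rangle^pF_p$;
* (8′) as (8), with $F_p$ for $E_p$;
* (9′) $\Diamond_h\big(T\wedge\Diamond_v(N\wedge\langle v\rangle\top\wedge[v][v]\bot\wedge\langle h\rangle(D\wedge K_{q_0}))\big)$;
* (10′) for each $q\in Q$: $\boxplus(T\wedge N\to\theta'_q)$, where $\theta'_q$ is $\theta_q$ with $\langle v\rangle,\Diamond_v,E_p,\xi$ replaced by $\langle h\rangle,\Diamond_h,F_p,\eta$;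
* (11) $\boxplus\big(T\wedge\Delta\to\Box_h(T\to\Diamond_v\Delta)\big)$ and $\Box^+_h(T\to\Diamond_v\Delta)$.

For instance, for $\mathrm{rec}(q')$ the formula $\theta'_q$ is $\langle h\rangle(D\wedge K_q)\to\Diamond_h(T\wedge\langle h\rangle(D\wedge K_{q'}))$.

**Lemma 10.1 (soundness).** If $\psi_P$ is satisfied in $\mathfrak F_1\times\mathfrak F_2$ with $\mathfrak F_1$ transitive and $\mathfrak F_2$ transitive and c.w.f., then $P\in\mathrm{NR}$.

*Proof.* Use the Setting of Section 4. Lemma 4.1 used only $\mathrm{col}(M)$, $\mathrm{row}(N)$ and (1)–(6), so it applies. Variables $x$ range over $M\subseteq W_1$ and $y$ over $N\subseteq W_2$; now $T\subseteq W_1$ and $K_q$ depend on the first coordinate.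

**Step 1.** *The aim is multiplication in the other direction: $F_p(x,y)$ iff $\mathrm{rk}(y)=p\,\mathrm{rk}(x)$.* Induction on $n=\mathrm{rk}(x)$, for all $y$. For $xR_1x'$, by the induction hypothesis, $(x',y)\models\langle v\rangle^pF_p$ iff there is an $R_2$-chain of $p$ steps in $N$ from $y$ to a row of rank $p\,\mathrm{rk}(x')$; by $(*)$ this holds iff $\mathrm{rk}(y)\ge p\,\mathrm{rk}(x')+p$. By $(*)$ the ranks of such $x'\in M$ are exactly $0,\dots,n-1$. So $C_p$ holds at $(x,y)$ iff $\mathrm{rk}(y)\ge pn$; by $(*)$, $C_p\wedge\neg\langle v\rangle C_p$ holds iff $\mathrm{rk}(y)=pn$; apply (7′).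

**Step 2.** *The aim is to read off the oracle.* By the first part of (8′) and Lemma 4.1, $\xi$ on columns and $\eta$ on rows of rank $n$ have a common value $\hat X(n)$. For odd $p$, $n=\mathrm{rk}(x)$ and $\mathrm{rk}(y)=pn$, the second part gives $\hat X(n)=\xi(x)=\eta(y)=\hat X(pn)$. With $X=\{i:\hat X(2^i)\text{ is true}\}$ we get, as in Lemma 5.2, that $\hat X(n)$ is true iff $v_2(n)\in X$, for all $n\ge1$ with prime factors among $p_1,\dots,p_k$.

**Step 3.** *The aim is to carry obligations along $T$.* For $t\in T$ put $O(t)=\{(q,n):\exists x\in M\ (tR_1x,\ \mathrm{rk}(x)=n,\ K_q(x))\}$. Let $(q,n)\in O(t)$ be reachable from $(q_0,1)$, with witness $x$.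

*inc.* Take $y\in N$ of rank $pn$. Then $F_p(x,y)$, so $\theta'_q$ at $(t,y)$ gives $x'$ with $tR_1x'$, $D(x',y)$, $K_{q'}(x')$, and $\mathrm{rk}(x')=pn$.

*dec.* Take $y$ of rank $n$; then $(t,y)\models\langle h\rangle(D\wedge K_q)$. If $p\mid n$, then by $(*)$ $x$ sees some $x_1\in M$ of rank $n/p$, so $tR_1x_1$ and $F_p(x_1,y)$, and the first conjunct of $\theta'_q$ gives $x'$ with $tR_1x'$, $F_p(x',y)$, $K_{q'}(x')$; hence $\mathrm{rk}(x')=n/p$. If $p\nmid n$, no $x_1$ has $F_p(x_1,y)$, and the second conjunct gives $x'$ of rank $n$ with $tR_1x'$ and $K_{q''}(x')$.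

*choose, query.* Use $\theta'_q$ at $(t,y)$ with $\mathrm{rk}(y)=n$; for query, $\eta$ holds at $(t,y)$ iff $\hat X(n)$ is true iff $v_2(n)\in X$.

So for non-rec states all successor configurations are in $O(t)$. *rec.* From $\theta'_q$ at $(t,y)$ with $\mathrm{rk}(y)=n$ we get $t'\in T$ with $tR_1t'$ and $(q',n)\in O(t')$.

By (9′) there are $t_0\in T$, a $y\in N$ of rank exactly $1$, and $x$ with $t_0R_1x$, $D(x,y)$, $K_{q_0}(x)$; so $(q_0,1)\in O(t_0)$. Hence a recurrent run under $\to_X$ would give an infinite chain $t_0R_1t_1R_1\cdots$ in $T$.

**Step 4.** *The aim is to push this chain into $\mathfrak F_2$.* By the second part of (11), applied at $(t_0,r_2)$, there is $y_0\in W_2$ with $\Delta(t_0,y_0)$. If $\Delta(t_i,y_i)$, then by the first part of (11), $(t_{i+1},y_i)\models\Diamond_v\Delta$, so there is $y_{i+1}$ with $y_iR_2y_{i+1}$ and $\Delta(t_{i+1},y_{i+1})$. This gives an infinite chain $y_0R_2y_1R_2\cdots$, contradicting that $\mathfrak F_2$ is c.w.f. So $X$ witnesses $P\in\mathrm{NR}$. $\square$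

**Lemma 10.2 (completeness).** If $P\in\mathrm{NR}$, then $\psi_P$ is satisfied in $\mathfrak F_1\times(\lambda+1,>)$ with $\mathfrak F_1\models\mathbf{GL}$ countable and $\lambda$ a countable ordinal.

*Proof.* **Step 1.** *The aim is to define the model.* Fix $X$ witnessing $P\in\mathrm{NR}$, and let $S$, $\ell$, $\mathrm{Reach}$, $\hat X$ be as in the proof of Lemma 7.1. Let $\mathfrak F_1$ be the frame called $\mathfrak F_2$ there, with points renamed $r_1$, $s\in S$, $u_n$, $u_n^q$ and the relation called $R_1$. Let $\rho(s)$ be the rank of $s$ in $S$ under proper extension. As $S$ is countable, there is a countable ordinal $\lambda\ge\omega$ greater than all $\rho(s)$. The second root is $\lambda$. Let $M=\{u_n\}\cup\{u_n^q\}$, $T=S$, $K_q=\{u_n^q:n\ge1\}$ (columns) and $N=\{n:n<\omega\}$ (rows). For $x\in M$, $y\in N$ let $D(x,y)$ iff $\mathrm{rk}(x)=y$, and $F_p(x,y)$ iff $y=p\,\mathrm{rk}(x)$; elsewhere these are false. Let $\xi$ on columns in $M$ and $\eta$ on rows in $N$ be given by $\hat X$ of the rank, and be false elsewhere. Finally let $\Delta(s,\alpha)$ iff $\alpha=\rho(s)$, and $\Delta$ false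 in columns outside $S$.

**Step 2.** *The aim is to check the conjuncts of $\psi_P$ at $(r_1,\lambda)$.* An $x\in M$ of rank $n$ sees exactly $u_0,\dots,u_{n-1}$, and a row $n\in N$ sees exactly $0,\dots,n-1$. The col and row conditions are clear.

* (1): if $\mathrm{rk}(x)=y$, then all successors of $x$ have rank $\ne y$, and for each $m<y$ the column $u_m$ gives $\langle h\rangle D$ at $(x,m)$; both conjuncts hold. If $\mathrm{rk}(x)>y$, then column $u_y$ gives $\langle h\rangle D$. If $\mathrm{rk}(x)<y$, then $y$ sees the row $\mathrm{rk}(x)$, where $\neg\langle h\rangle D$ holds in column $x$. So the right side holds iff $\mathrm{rk}(x)=y$.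
* (2): if $xR_1x'$ in $M$, then row $\mathrm{rk}(x)$ sees row $\mathrm{rk}(x')$. (3): let $n=\mathrm{rk}(x)=y$; if $n=0$ then $[h]\bot$; otherwise use $u_{n-1}$: at each row $m\le n-1$ it satisfies $D$ or, via $u_m$, $\langle h\rangle D$.
* (4): $r_1$ sees $u_n$. (5): for $x$ of rank $n$, $\lambda>n+1>n$. (6) is clear.
* (7′): $(u_m,y)\models\langle v\rangle^pF_p$ iff $y\ge pm+p$. So $C_p(x,y)$ iff $y\ge p\,\mathrm{rk}(x)$, and $C_p\wedge\neg\langle v\rangle C_p$ iff $y=p\,\mathrm{rk}(x)$.
* (8′): as (8) in Lemma 7.1. (9′): take $s=(c_0)$ and row $1$; $s$ sees $u_1^{q_0}$.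
* (10′): at $(s,y)$ with $y\in N$: $\langle h\rangle(D\wedge K_q)$ holds iff $y\ge1$ and $(q,y)\in\mathrm{Reach}(\ell(s))$; $\langle h\rangle(F_p\wedge K_q)$ holds iff $y=pn$ for some $n\ge1$ with $(q,n)\in\mathrm{Reach}(\ell(s))$; $\langle h\rangle F_p$ holds iff $p\mid y$; and for $y\ge1$, $\eta$ holds iff $v_2(y)\in X$. So the non-rec $\theta'_q$ hold because $\mathrm{Reach}(\ell(s))$ is closed under $\to_X$. For $\mathrm{rec}(q')$, if $(q,y)\in\mathrm{Reach}(\ell(s))$, take $s'=s^\frown(q',y)$, which sees $u_y^{q'}$.
* (11): if $sR_1s'$ with $s,s'\in S$, then $\rho(s)>\rho(s')$, so row $\rho(s)$ sees row $\rho(s')$, where $\Delta$ holds in column $s'$. And $\lambda>\rho(s)$ for all $s\in S$. $\square$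

**Remark.** Without (11) the reduction would fail for $L_1=\mathbf{K4}$. Take the program $q_0:\mathrm{rec}(q_0)$, which is not in $\mathrm{NR}$. In the frame $\mathfrak F_1$ above replace $S$ by an infinite chain $t_0,t_1,\dots$ with $t_iR_1t_j$ iff $i<j$, every $t_i$ seeing all $u_n$ and, among the $u_n^q$, just $u_1^{q_0}$. This is transitive; take $(\omega+1,>)$ as second component, $T=\{t_0,t_1,\dots\}$ and $X=\emptyset$. The checks of all conjuncts other than (10′) and (11) are unchanged, with $t_0$ for $(c_0)$ in (9′). For (10′): $\langle h\rangle(D\wedge K_{q_0})$ holds at $(t_i,y)$ iff $y=1$, and then $t_{i+1}$ sees $u_1^{q_0}$, as required. So $\psi_P$ without (11) is satisfiable in $\mathbf{K4}\times\mathbf{GL.3}$.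

**Hardness in case (B).** Modify $\psi_P$ by $(\cdot)^h$ if $L_1\not\subseteq\mathbf{GL}$ (so $L_1\subseteq\mathbf{Grz}$), and then by $(\cdot)^v$ if $\mathbf{Grz}\subseteq L_2\subseteq\mathbf{Grz.3}$.

If $P\in\mathrm{NR}$, then by Lemmas 10.2 and 8.2(ii) the result is satisfied with first component $\mathfrak F_1\models\mathbf{GL}$ or $d\mathfrak F_1\models\mathbf{Grz}$, respectively, and second component $(\lambda+1,>)\models\mathbf{GL.3}$ or $d(\lambda+1,>)\models\mathbf{Grz.3}$. These are frames for $L_1$ and $L_2$.

Conversely, let the result be satisfiable in $L_1\times L_2$. $L_1$-frames are transitive, and $L_2$-frames are $\mathbf{GL}$-frames or $\mathbf{Grz}$-frames, respectively. As in case (A), Lemma 8.2(i), applied for $v$ and then for $h$ as far as these modifications were made, shows that $\psi_P$ is satisfied in a product of a transitive frame and a transitive c.w.f. frame. By Lemma 10.1, $P\in\mathrm{NR}$.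

With Lemma 3.2 this proves $\Sigma^1_2$-hardness of satisfiability, i.e. $\Pi^1_2$-hardness of validity, in case (B), and completes the proof of Theorem 2. $\blacksquare$
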